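
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Partial geometries with an abelian group\\ acting regularly on the points}


\begin{abstract}
We prove that if a partial geometry $pg(s+1,s+1,\alpha)$ admits an abelian
automorphism group acting regularly on its points, then $\alpha=s+1$, or
$\alpha=s$, or $(s,\alpha)=(5,2)$. This confirms a conjecture from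
\emph{A Survey of Partial Difference Sets}. More generally, for a
$pg(s+1,t+1,\alpha)$ with $t\le s$ that admits such a group, we show that the geometry is a
net, a projective plane or a triangle, or the van Lint--Schrijver geometry with group
$\mathbb Z_3^4$. The proof encodes the geometry in one equation in the
group ring. Integrality of character sums and congruences modulo the primes
dividing the group order reduce it to an elementary Diophantine equation.
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $s,t,\alpha\ge1$ be integers. A \emph{partial geometry}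
$pg(s+1,t+1,\alpha)$ is a finite incidence structure of points and lines such that
each line is incident with exactly $s+1$ points, each point is incident with exactly
$t+1$ lines, any two distinct points are incident with at most one common line,
and for every point $P$ and every line $L$ with $P$ not on $L$, exactly $\alpha$ of
the lines through $P$ meet $L$. Since a line has at least two points, distinct
lines have distinct point sets, and we regard lines as sets of points.

Thus $t+1-\alpha$ of the lines through $P$ miss $L$. If $\alpha=t+1$, then every line
through $P$ meets $L$. If $\alpha=t$, then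
exactly one line through $P$ misses $L$, and the geometry is called a \emph{net}.
An affine plane of order $n$, for example, is a $pg(n,n+1,n)$. At the other end,
$\alpha=1$ forbids triangles.

An \emph{automorphism group} is a group of permutations of the points that maps lines
to lines. It acts \emph{regularly} on the points if it is transitive and only the identity
fixes a point. An abelian group $G$ acting regularly turns the
points into the elements of $G$ and the geometry into a piece of arithmetic in $G$.
Which partial geometries with as many lines per point as points per line ($t=s$)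
can be described in this way? Two families come to mind.

\begin{itemize}
\item $\alpha=s+1$. The multiplicative group of $\mathbb F_{q^3}$ modulo that of
$\mathbb F_q$ is cyclic of order $q^2+q+1$. It acts regularly on the one-dimensional
$\mathbb F_q$-subspaces of $\mathbb F_{q^3}$, which are the points of a projective plane
of order $s=q$.
\item $\alpha=s$. Delete one parallel class of lines from an affine plane $AG(2,n)$, where
$n$ is a prime power. This gives a $pg(n,n,n-1)$, on which the translations act regularly.
\end{itemize}

There is also one sporadic example. In
$\mathbb F_3^4$ with standard basis $e_1,\dots,e_4$, let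
\begin{equation}\label{eq:Lambda}
\Lambda=\{0,\;e_1,\;e_2,\;e_3,\;e_4,\;-(e_1+e_2+e_3+e_4)\}.
\end{equation}
We shall see in Section~\ref{sec:exception} that the $81$ translates of $\Lambda$ are the
lines of a $pg(6,6,2)$. It is the van Lint--Schrijver geometry \cite{vLS}. The following
conjecture, from \cite{survey}, says that no other pairs $(s,\alpha)$ occur.

\begin{conjecture}\label{conj}
If a $pg(s+1,s+1,\alpha)$ admits an abelian automorphism group acting regularly on the
points, then $(s,\alpha)=(s,s+1)$, $(s,s)$ or $(5,2)$.
\end{conjecture}

\subsection*{The results}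

\begin{theorem}\label{thm:A}
Conjecture~\ref{conj} is true: if a $pg(s+1,s+1,\alpha)$ admits an abelian automorphism
group acting regularly on the points, then $\alpha=s+1$, or $\alpha=s$, or
$(s,\alpha)=(5,2)$.
\end{theorem}

This is contained in the case $t=s$ of the following theorem.

\begin{theorem}\label{thm:B}
Let $\Pi$ be a $pg(s+1,t+1,\alpha)$ with $t\le s$, and let $G$ be an abelian
automorphism group of $\Pi$ acting regularly on the points. Then one of the following holds:
\begin{itemize}
\item[(i)] $\alpha=t$, so that $\Pi$ is a net;
\item[(ii)] $t=s$ and $\alpha=s+1$, so that $\Pi$ is a projective plane of order $s$, or a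
triangle if $s=1$;
\item[(iii)] $s=t=5$, $\alpha=2$, $G\cong\mathbb Z_3^4$, and $\Pi$ is, up to isomorphism,
the van Lint--Schrijver geometry, with point set $\mathbb F_3^4$ and with the translates
of $\Lambda$ in \eqref{eq:Lambda} as lines.
\end{itemize}
\end{theorem}

Section~\ref{sec:complements} discusses which pairs $(s,\alpha)$ occur, gives a
version for line-transitive groups, and shows by an example that
Theorem~\ref{thm:B} does not extend to all $t>s$.

\subsection*{The idea on the smallest case}

The smallest parameters that the theorem excludes for $t=s$ are
$s=2$, $\alpha=1$. A count (formula \eqref{eq:v} below) gives $15$ points. Suppose that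
an abelian group $G$ of order $15$ acts regularly on the points, and identify points with
elements of $G$. If a line $L$ consists of $x$, $y$ and $z$, then $L-x$, $L-y$ and
$L-z$ are lines through $0$. We show in Section~\ref{sec:lines} that these three lines
are different unless $L$ is a coset of a subgroup of order $3$. Since $G$ has only one
such subgroup, and there are three lines through $0$, some line $L$ is not a coset. For
this $L$ the three lines above are \emph{all} the lines through $0$, so every line is a
translate of $L$, and the six differences $x-y$ of distinct points of $L$ are themselves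
distinct.

We now write the axiom about $\alpha$ as an equation. In the group ring
$\mathbb Z[G]$ put $L=\sum_{x\in L}[x]$ and $L^{(-1)}=\sum_{x\in L}[-x]$. Then
$LL^{(-1)}=3[0]+D$, where $D$ is the sum of the six differences. Two points are collinear
exactly when their difference occurs in $D$. A point off $L$ is collinear with one point of
$L$, and a point on $L$ with the two others, so
\[
L^2L^{(-1)}=L\,(3[0]+D)=(3+2)L+1\cdot(G-L)=4L+G .
\]
A nontrivial character $\chi$ satisfies $\chi(G)=0$, so $\chi(L)\,|\chi(L)|^2=4\chi(L)$
and $|\chi(L)|^2\in\{0,4\}$. By Fourier inversion, the coefficient $c_g$ of $g$ in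
$LL^{(-1)}$ is $\frac1{15}(9+4S)$, where $S$ is a sum of roots of unity. Choose one of the
eight elements $g\neq 0$ that are not differences. Then $c_g=0$ and $S=-9/4$. But $S$ is
an algebraic integer, and a rational algebraic integer is an integer. This contradiction
excludes $(s,\alpha)=(2,1)$.

In general put $n=s+1$. The numbers $9$ and $4$ become $n^2$ and $\delta=2n-1-\alpha$,
and the argument shows that $\delta$ divides $n^2$. When $\alpha<s$ we have
$n<\delta<2n$, so this is a severe restriction, but it does not suffice in general.
The rest of the proof studies the primes $p$ dividing $|G|$. They all divide $\delta$,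
hence $n$, and then the congruence $L^p\equiv L^{(p)}\pmod p$ makes the equation collapse
modulo $p$. For $p=2$ this makes $|G|$ too small. For odd $p$ it forces many differences
of $L$ to have order $p$, so many that only one prime can divide $|G|$. Once $|G|$ and
$\delta$ are powers of one odd prime, the remaining equation can be solved by completing
a square.

\section{Lines as translates of one line}\label{sec:lines}

From now on $\Pi$ is a $pg(s+1,t+1,\alpha)$ with $t\le s$, and $G$ is an abelian
automorphism group acting regularly on its points. We write $G$ additively, identify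
the points with the elements of $G$ so that $G$ acts by translations, and put
\[
n=s+1\ge2,\qquad v=|G| .
\]
Thus a line is an $n$-subset of $G$, and a translate of a line is a line.

Fix a line $L$ and count pairs consisting of a point off $L$ and a line through it
that meets $L$. Each of the $s+1$ points of $L$ is on $t$ further lines. These lines are
all distinct, as a line other than $L$ meets $L$ in at most one point, and each has $s$
points off $L$. So $(s+1)ts=\alpha(v-s-1)$. Hence
\begin{equation}\label{eq:v}
v=\frac{n(st+\alpha)}{\alpha},\qquad 1\le\alpha\le t+1 .
\end{equation}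
The upper bound on $\alpha$ holds because there is a point off $L$ (as $s,t\ge1$), and only
$t+1$ lines pass through it.

\begin{lemma}\label{lem:stab}
The stabilizer in $G$ of a line $L$ is trivial, or it has order $n$ and $L$ is a coset
of it.
\end{lemma}

\begin{proof}
Suppose $L+h=L$ with $h\ne0$. For each $x\in L$ the line $L-x$ contains $0$. It is fixed
by $h$, because $G$ is abelian, so it also contains $h$. Hence $L-x$ is the unique line through
$0$ and $h$. It follows that $L-x=L-y$ for all $x,y\in L$, that is, every difference
$x-y$ stabilizes $L$. With $y$ fixed these are $n$ elements, so the stabilizer has order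
at least $n$. Its nonidentity elements fix no point of the $n$-set $L$, so its order
is at most $n$. It therefore has order exactly $n$, and $L$ is one of its orbits, a coset.
\end{proof}

\begin{proposition}\label{prop:dichotomy}
Either $\alpha=t$, or $t=s$ and the lines of $\Pi$ are exactly the translates of a line $L$
with trivial stabilizer.
\end{proposition}

\begin{proof}
Suppose first that no line has trivial stabilizer. By Lemma~\ref{lem:stab} the lines
through $0$ are subgroups of order $n$. There are $t+1\ge2$ of them, and any two meet
only in $0$, so the sum of two of them is a subgroup of order $n^2$. Hence $n^2\mid v$,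
and by \eqref{eq:v} $n$ divides the integer $v/n=(st+\alpha)/\alpha$, hence $st+\alpha$.
Since $s\equiv-1\pmod n$, we get $n\mid\alpha-t$. But $1-t\le\alpha-t\le1$, and both
$t-1$ and $1$ are less than $n$ because $t\le s=n-1$ and $n\ge2$. So $\alpha=t$.

Now suppose that some line $L$ has trivial stabilizer. Then the lines $L-x$, $x\in L$, are
$n$ distinct lines through $0$, so $t+1\ge n=s+1$. As $t\le s$, we have $t=s$, and the lines
$L-x$ are all the lines through $0$. If $M$ is any line and $m\in M$, then $M-m$ is a
line through $0$, so $M$ is a translate of $L$.
\end{proof}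

When $\alpha=t$ we are in case (i) of Theorem~\ref{thm:B}. When $t=s$ and $\alpha=s+1$,
we are in case (ii). Indeed, a point off a line is then joined to all $s+1$ points of the line,
so any two points are collinear; moreover any two lines meet, because all $s+1$ lines through a
point off $L$ meet $L$. This is a projective plane of order $s$ if $s\ge2$ and a
triangle if $s=1$. What remains is the following situation.

\medskip
\noindent\textbf{Standing assumption} (in force through
Section~\ref{sec:parameters}, and again in the last two parts of
Section~\ref{sec:exception}). \emph{We have $t=s$ and $1\le\alpha\le s-1=n-2$, and the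
lines of $\Pi$ are the translates of a line $L\subset G$ with trivial stabilizer.}
\medskip

Put
\begin{equation}\label{eq:delta}
\delta=2n-1-\alpha,\qquad\text{so that}\qquad n+1\le\delta\le2n-2 .
\end{equation}
Since $s^2+\alpha=n^2-\delta$, formula \eqref{eq:v} becomes
\begin{equation}\label{eq:vdelta}
v=\frac{n(n^2-\delta)}{\alpha},\qquad
v-n^2=\frac{n(n^2-\delta-n\alpha)}{\alpha}=\frac{n(n-1)(\delta-n)}{\alpha}>0 .
\end{equation}
The assumption $\alpha<s$ will be used in the form $\delta>n$ or, equivalently,
$v>n^2$. The excluded values $\alpha=s$ and $\alpha=s+1$ correspond to $\delta=n$ and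
$\delta=n-1$, for which $v=n^2$ and $v=n^2-n+1$.

\section{The group ring equation}\label{sec:equation}

\subsection*{Characters}

We work in $\mathbb Z[G]$, with basis elements $[g]$ and $[g][h]=[g+h]$.
A subset $A$ of $G$ is also written for the element $\sum_{x\in A}[x]$. For
$A=\sum a_g[g]$ and an integer $j$ put $A^{(j)}=\sum a_g[jg]$. The characters
of $G$ form a group $\hat G$ of order $v$ and extend linearly to ring homomorphisms
$\chi:\mathbb Z[G]\to\mathbb C$. We have $\chi(A^{(-1)})=\overline{\chi(A)}$, and
$\chi(G)=0$ for $\chi\ne1$. Fourier inversion says
\[
a_g=\frac1v\sum_{\chi\in\hat G}\chi(A)\overline{\chi(g)} .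
\]
For a subgroup $H$ let $H^\perp$ be the group of characters trivial on $H$. It has order
$v/|H|$, and $\sum_{g\in H}\chi(g)$ is $|H|$ if $\chi\in H^\perp$ and $0$ otherwise.

\subsection*{The equation and its consequences}

\begin{lemma}\label{lem:diff}
If $x,y,x',y'\in L$ and $x-y=x'-y'\neq0$, then $x=x'$ and $y=y'$. Hence, with
$D=\{x-y:x,y\in L,\ x\ne y\}$,
\begin{equation}\label{eq:LL}
LL^{(-1)}=n[0]+D,\qquad |D|=n(n-1),\qquad 0\notin D .
\end{equation}
\end{lemma}

\begin{proof}
The lines $L-y$ and $L-y'$ both contain $0$ and the element $x-y=x'-y'$, so they coincide.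
As $L$ has trivial stabilizer, $y=y'$, and then $x=x'$.
\end{proof}

\begin{proposition}\label{prop:equation}
We have
\begin{equation}\label{eq:main}
L^2L^{(-1)}=\delta L+\alpha G .
\end{equation}
Consequently $|\chi(L)|^2\in\{0,\delta\}$ for every nontrivial character $\chi$ of $G$.
\end{proposition}

\begin{proof}
Distinct points $g,x$ lie on a common translate of $L$ if and only if $g-x\in D$. So, by
\eqref{eq:LL}, the coefficient of $g$ in $L\cdot LL^{(-1)}$ is $n$ if $g\in L$, or $0$ if
$g\notin L$, plus the number of points $x\ne g$ of $L$ collinear with $g$. If $g\in L$, the sum is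
$n+(n-1)=\delta+\alpha$. If $g\notin L$, each line through $g$ that meets $L$ meets it in one point,
and distinct lines through $g$ meet $L$ in distinct points. So the coefficient is $\alpha$. This
proves \eqref{eq:main}. Applying $\chi\ne1$ gives
$\chi(L)\bigl(|\chi(L)|^2-\delta\bigr)=0$.
\end{proof}

Let $E=\{\chi\ne1:\chi(L)\ne0\}$, and let $c_g$ be the coefficient of $g$ in $LL^{(-1)}$.
So $c_0=n$, and for $g\ne0$ we have $c_g=1$ or $0$ according as $g\in D$ or not. Fourier
inversion for $LL^{(-1)}$, whose value at $\chi$ is $n^2$, $\delta$ or $0$ according as
$\chi=1$, $\chi\in E$ or neither, gives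
\begin{equation}\label{eq:S}
S(g):=\sum_{\chi\in E}\overline{\chi(g)}=\frac{v c_g-n^2}{\delta} .
\end{equation}
Let $H$ be a subgroup of $G$. Summing $vc_g=n^2+\delta S(g)$ over $g\in H$, and using
$|E\cap H^\perp|\le v/|H|-1$, we get
\begin{equation}\label{eq:H}
n+|D\cap H|=\frac{|H|}{v}\bigl(n^2+\delta\,|E\cap H^\perp|\bigr)
\le\delta+(n^2-\delta)\frac{|H|}{v} .
\end{equation}
So a subgroup of large index contains few differences.

\section{The primes dividing the group order}\label{sec:primes}

\subsection*{Integrality}

\begin{lemma}\label{lem:integral}
$\delta$ divides $n^2$ and $\delta$ divides $v$.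
\end{lemma}

\begin{proof}
By \eqref{eq:S}, $S(g)$ is rational. It is a sum of roots of unity, hence an algebraic
integer, hence an integer. Since $v>n^2>1+n(n-1)$, some $g\ne0$ lies outside $D$. For this
$g$ we have $S(g)=-n^2/\delta$, so $\delta\mid n^2$. For $g\in D$ we have
$S(g)=(v-n^2)/\delta$, so $\delta\mid v$ as well.
\end{proof}

\begin{example}\label{ex:small}
This settles the parameters for all $s\le5$. Recall $n+1\le\delta\le2n-2$. For $n=2$ there is no such
$\delta$. For $n=3$ we have $\delta=4\nmid9$; for $n=4$, $\delta\in\{5,6\}$ and
$\delta\nmid16$; for $n=5$, $\delta\in\{6,7,8\}$ and $\delta\nmid25$. For $n=6$ we have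
$\delta\in\{7,8,9,10\}$, and only $9$ divides $36$. Then $\alpha=2$ and
$v=6\cdot27/2=81$: this is the exceptional case.

Lemma~\ref{lem:integral} alone is not enough in general. For $n=15$ and $\delta=25$ we get $\alpha=4$
and $v=15\cdot200/4=750$, and $25$ divides both $225$ and $750$.
\end{example}

\subsection*{Every prime dividing $v$ divides $\delta$}

The parameters $n=15$, $v=750$ fall as soon as we look at the prime $2$, which divides $v$
but not $\delta$. In general, reducing modulo such a prime $p$ shows that $E$ is nearly
invariant under multiplication by characters of $p$-power order, and this makes $S(g)$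
computable for $g$ of $p$-power order.

\begin{lemma}\label{lem:primes}
Every prime $p$ dividing $v$ divides $\delta$. Hence
\begin{equation}\label{eq:modp}
p\mid\delta,\qquad p\mid n,\qquad \alpha=2n-1-\delta\equiv-1\pmod p .
\end{equation}
\end{lemma}

\begin{proof}
Suppose $p\mid v$ and $p\nmid\delta$. Write $G=P\times Q$ with $P\ne0$ the Sylow
$p$-subgroup, and write each character of $G$ as $\chi\psi$ with $\chi\in\hat Q$ and
$\psi\in\hat P$, each extended trivially to the other factor. Let $\mathfrak p$ be a prime
ideal above $p$ in the ring of integers of a cyclotomic field containing all character values.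
If $\zeta$ is a root of unity of order $p^k$, then
$(\zeta-1)^{p^k}\equiv\zeta^{p^k}-1=0\pmod{\mathfrak p}$, so $\zeta\equiv1\pmod{\mathfrak p}$.
Hence $\chi\psi(A)\equiv\chi(A)\pmod{\mathfrak p}$ for all $A\in\mathbb Z[G]$. We apply this
to $A=LL^{(-1)}$, whose value is the integer $n^2$ at the trivial character and $\delta$ or
$0$ at every other one. Integers congruent modulo $\mathfrak p$ are congruent modulo $p$.

If $\chi\ne1$, the values at all $\chi\psi$ lie in $\{0,\delta\}$ and are
congruent modulo $p$. As $\delta\not\equiv0\pmod p$, they are equal. So either all
$\chi\psi$, $\psi\in\hat P$, lie in $E$ or none does. If $\chi=1$, the same argument applies to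
the characters $\psi\ne1$: either all of them lie in $E$ (put $\varepsilon=1$) or none does
(put $\varepsilon=0$).

Let $0\ne g\in P$. A full coset $\chi\hat P$ with $\chi\ne1$ contained in $E$ contributes
$\sum_{\psi\in\hat P}\overline{\psi(g)}=0$ to $S(g)$, and the nontrivial characters in
$\hat P$ contribute $-\varepsilon$. So $S(g)=-\varepsilon$, and \eqref{eq:S} gives
$vc_g=n^2-\varepsilon\delta\ge n^2-\delta=s^2+\alpha>0$. Hence $c_g=1$ and $v\le n^2$,
contradicting \eqref{eq:vdelta}.

So $p\mid\delta$. Then $p\mid n$ because $\delta\mid n^2$, and the congruence for $\alpha$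
follows.
\end{proof}

\subsection*{The prime $2$}

To exploit \eqref{eq:modp} we use the Frobenius congruence
\begin{equation}\label{eq:frob}
A^p\equiv A^{(p)}\pmod p\qquad(A\in\mathbb Z[G]),
\end{equation}
which holds because $G$ is abelian and $a^p\equiv a\pmod p$ for integers $a$. For a prime
$p\mid v$ it turns
\eqref{eq:main} into a statement about the coefficients of $L^{(p)}L^{(-1)}$. These are nonnegative
integers with sum $n^2$, and they count representations $px-y$ with $x,y\in L$. If $2\mid v$,
we shall find that for $p=2$ all of them are odd, which is impossible. For odd $p\mid v$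
we shall find that all of them are divisible by $p$.

\begin{lemma}\label{lem:odd}
$v$ is odd.
\end{lemma}

\begin{proof}
If $2\mid v$, then $\delta$ is even and $\alpha$ is odd by \eqref{eq:modp}, so
\[
L^{(2)}L^{(-1)}\equiv L^2L^{(-1)}=\delta L+\alpha G\equiv G\pmod2 .
\]
Thus all $v$ coefficients of $L^{(2)}L^{(-1)}$ are odd, hence at least $1$. Their sum
is $n^2$, so $v\le n^2$, contradicting \eqref{eq:vdelta}.
\end{proof}

\begin{remark}\label{rem:4096}
This lemma is not redundant. The parameters $n=40$, $\delta=64$, $\alpha=15$ give
$v=40\cdot1536/15=4096=2^{12}$. They satisfy \eqref{eq:delta}, \eqref{eq:vdelta} and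
the conclusions of Lemmas~\ref{lem:integral} and~\ref{lem:primes}.
\end{remark}

\subsection*{Odd primes: many differences of order $p$}

If all the coefficients of $L^{(p)}L^{(-1)}$ are divisible by $p$, then the sum of their
squares is large. This sum counts coincidences between differences, and the
distinctness of the differences leaves only one source for so many of them: elements
of $D$ killed by $p$.

\begin{lemma}\label{lem:torsion}
Let $p$ be a prime dividing $v$. Then
\begin{equation}\label{eq:Lp}
L^{(p)}L^{(-1)}\equiv0\pmod p .
\end{equation}
Put $\Omega_p=\{g\in G:pg=0\}$ and $k_p=|D\cap\Omega_p|$. Then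
\begin{equation}\label{eq:kp}
(n-1)k_p\ge(p-2)n^2+n,\qquad\text{in particular}\qquad k_p>(p-2)n .
\end{equation}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:odd}, $p\ge3$. Using \eqref{eq:frob}, \eqref{eq:main}, $LG=nG$ and
\eqref{eq:modp},
\[
L^{(p)}L^{(-1)}\equiv L^{p-2}\cdot L^2L^{(-1)}=\delta L^{p-1}+\alpha n^{p-2}G\equiv0\pmod p .
\]
Here $p\ge3$ ensures that $n^{p-2}$ is divisible by $p$.

Let $r(g)=\#\{(x,y)\in L^2:px-y=g\}$ be the coefficients of $L^{(p)}L^{(-1)}$. They are
nonnegative multiples of $p$ with sum $n^2$, so $r(g)^2\ge p\,r(g)$ and
$\sum_gr(g)^2\ge pn^2$. On the other hand $\sum_gr(g)^2$ is the number of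
$(x,y,x',y')\in L^4$ with
\[
p(x-x')=y-y' .
\]
By \eqref{eq:LL} there are exactly $n+k_p$ pairs $(x,x')$ with $p(x-x')=0$. Each of them
is completed by the $n$ pairs with $y=y'$. For each of the other $n^2-n-k_p$ pairs the
left side is nonzero, so Lemma~\ref{lem:diff} allows at most one pair $(y,y')$. Hence
\[
pn^2\le n(n+k_p)+(n^2-n-k_p),
\]
which is the first inequality of \eqref{eq:kp}. The second follows because
$(p-2)n^2+n>(p-2)n(n-1)$.
\end{proof}

\section{Determination of the parameters}\label{sec:parameters}

Lemma~\ref{lem:torsion} puts many differences into each $\Omega_p$, while \eqref{eq:H}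
limits the number of differences in a subgroup of large index. With two primes
these statements conflict.

\begin{proposition}\label{prop:onep}
$v$ is a power of an odd prime.
\end{proposition}

\begin{proof}
Since $v>1$ is odd, it suffices to show that only one prime divides $v$.
Suppose two primes $p<r$ divide $v$. Then $p\ge3$ and $r\ge5$. Let $P$
and $R$ be the Sylow $p$- and $r$-subgroups. By \eqref{eq:kp},
$|P|\ge|\Omega_p|>k_p>(p-2)n\ge n$; here $|\Omega_p|>k_p$ because $0\notin D$.
So $|R|/v\le1/|P|<1/n$. Now \eqref{eq:kp} for $r$ and
\eqref{eq:H} with $H=R$ give
\[
3n\le(r-2)n<k_r\le|D\cap R|\le\delta-n+(n^2-\delta)\frac{|R|}{v}<(n-2)+n<2n,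
\]
a contradiction.
\end{proof}

\begin{proposition}\label{prop:params}
Under the standing assumption, $n=6$, $\delta=9$, $\alpha=2$ and $v=81$. In particular
$(s,\alpha)=(5,2)$.
\end{proposition}

\begin{proof}
Let $v=p^c$ with $p$ an odd prime. By Lemmas~\ref{lem:integral} and~\ref{lem:primes} we
may write
\[
\delta=p^a,\qquad n=p^bN,\qquad p\nmid N,\qquad a,b\ge1,\qquad a\le2b,\qquad p\nmid\alpha .
\]
By \eqref{eq:vdelta} and \eqref{eq:delta},
\begin{equation}\label{eq:dioph}
\alpha p^c=p^bN\,(p^{2b}N^2-p^a),\qquad \alpha=2p^bN-1-p^a .
\end{equation}
Since $p\nmid\alpha$, the first equation determines $\alpha$ as the part prime to $p$ of its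
right side. Inserting this into the second equation gives a relation quadratic in $p^b$, and
we complete the square. What the part prime to $p$ looks like depends on whether $p^a$ is the
exact power of $p$ dividing the bracket.

\emph{Case $a<2b$.} Put $u=p^{2b-a}\ge3$. The bracket is $p^a(uN^2-1)$ and
$p\nmid uN^2-1$, so $\alpha=N(uN^2-1)$. The second equation in \eqref{eq:dioph} becomes
\[
p^a-2p^bN+uN^3-N+1=0 .
\]
Multiply by $u$ and use $up^a=p^{2b}$:
\[
(p^b-uN)^2=u^2N^2-u^2N^3+uN-u=-u(N-1)(uN^2-1) .
\]
The left side is nonnegative, so $N=1$, and then $p^b=u$. Hence $b=2b-a$, so $a=b$ and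
$\delta=p^b=n$. This contradicts $\delta\ge n+1$.

\emph{Case $a=2b$.} Put $B=p^b$, so $\delta=B^2$, $n=BN$ and $\alpha p^c=B^3N(N^2-1)$. As
$\alpha>0$, we have $N\ge2$. Write $N^2-1=p^eM$ with $p\nmid M$. Then $\alpha=NM$, and the
second equation in \eqref{eq:dioph} reads $NM=2BN-1-B^2$, that is,
\[
(B-N)^2=N^2-1-NM=M(p^e-N) .
\]
Since $\delta>n$, we have $B>N$. So the left side is positive and $p^e>N$; in particular
$e\ge1$. As $p$ is odd, it divides only one of $N-1$ and $N+1$, so $p^e$ divides one of these
positive numbers. Since $p^e>N$, we must have $p^e=N+1$, and $M=N-1$. The equation becomes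
$(B-N)^2=N-1$, that is,
\begin{equation}\label{eq:last}
(p^b-p^e+1)^2=p^e-2 .
\end{equation}
Modulo $p$ this says $1\equiv-2$, so $p=3$. From $3^b=B>N=3^e-1$ we get $b\ge e$. If
$b>e$, the left side of \eqref{eq:last} is at least $(2\cdot3^e+1)^2>3^e-2$, which is
impossible. So $b=e$, and \eqref{eq:last} gives $3^e=3$. Thus $B=3$, $N=2$, $n=6$, $\delta=9$,
$\alpha=NM=2$, and $2\cdot3^c=27\cdot2\cdot3$ gives $v=81$.
\end{proof}

The case $a<2b$ leads back to $\delta=n$, that is, to the excluded value $\alpha=s$. In the
case $a=2b$ it matters that $p$ is odd: for $p=2$ the values $N=5$, $B=8$ satisfy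
$(B-N)^2=M(2^e-N)$ with $e=M=3$, and they give the parameters of Remark~\ref{rem:4096}.

Together with Proposition~\ref{prop:dichotomy} and the remarks following it,
Proposition~\ref{prop:params} proves Theorem~\ref{thm:A}, as well as
Theorem~\ref{thm:B} except for the statements about $G$ and $\Pi$ in case (iii).

\section{The exceptional geometry}\label{sec:exception}

Throughout, $\omega=e^{2\pi i/3}$, and we use
\begin{equation}\label{eq:norm}
|m_0+m_1\omega+m_2\omega^2|^2=m_0^2+m_1^2+m_2^2-m_0m_1-m_0m_2-m_1m_2 .
\end{equation}
The unit vectors of $\mathbb F_3^6$ are denoted by $w_1,\dots,w_6$, and $\mathbf 1$ is the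
all-one vector.

\subsection*{Existence}

In this part $G=\mathbb F_3^4$. Write $\Lambda=\{x_1,\dots,x_6\}$ with $x_i=e_i$ for
$i\le4$, $x_5=0$ and $x_6=-(e_1+e_2+e_3+e_4)$. Then $\sum x_i=0$. The points
$x_1,\dots,x_5$ are affinely
independent, so the affine dependencies, i.e.\ the vectors $\mu\in\mathbb F_3^6$ with
$\sum\mu_i=0$ and $\sum\mu_ix_i=0$, are exactly the multiples of $\mathbf 1$.
(A standard description of the van Lint--Schrijver geometry uses, in place of the $x_i$, the
images of $w_1,\dots,w_6$ in the $4$-dimensional affine space
$\{c\in\mathbb F_3^6:\sum c_i=1\}/\langle\mathbf1\rangle$. Their affine dependencies are also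
exactly the multiples of $\mathbf1$, so the two six-point sets are affinely equivalent.)

\begin{proposition}\label{prop:exists}
The translates of $\Lambda$ are the lines of a $pg(6,6,2)$ with point set $\mathbb F_3^4$, on
which the group of translations acts regularly.
\end{proposition}

\begin{proof}
\emph{The differences are distinct.} Let $x_i-x_j=x_k-x_l$ with $i\ne j$. Then
$w_i-w_j-w_k+w_l$ is an affine dependency, hence a multiple of $\mathbf1$. It has at
most four nonzero coordinates, so it is $0$ and $w_i+w_l=w_j+w_k$. If $i=l$, this
forces $j=k=i$, which is excluded. So $i\ne l$ and $\{i,l\}=\{j,k\}$. As $i\ne j$, we get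
$i=k$ and $j=l$.

\emph{Character values.} Let $\chi(x)=\omega^{f(x)}$ with $f$ a linear form, and put
$c_i=f(x_i)$. Then $\sum c_i=0$. If $m_j$ is the number of $i$ with $c_i=j$, then
$m_0+m_1+m_2=6$ and $m_1\equiv m_2\pmod3$, so all three $m_j$ are congruent modulo $3$. Up
to order, $(m_0,m_1,m_2)$ is $(6,0,0)$, $(3,3,0)$, $(4,1,1)$ or $(2,2,2)$. In the first
case $f$ is constant on $\Lambda$, hence $0$ there since $0\in\Lambda$, and $f=0$ because
$e_1,\dots,e_4\in\Lambda$. So for $\chi\ne1$ one of the other cases holds, and
$|\chi(\Lambda)|^2=9$, $9$ or $0$, respectively, by \eqref{eq:norm}.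

\emph{The geometry.} By the first step $\Lambda\Lambda^{(-1)}=6[0]+D$, where $D$ is now the
set of differences of distinct points of $\Lambda$. By the second,
$\Lambda^2\Lambda^{(-1)}$ and $9\Lambda$ agree at
all nontrivial characters, so by Fourier inversion
$\Lambda^2\Lambda^{(-1)}=9\Lambda+\kappa G$ with a constant $\kappa$. The trivial
character gives $216=54+81\kappa$, so $\kappa=2$.

A nonzero element stabilizing $\Lambda$ would be a difference in six ways, so the $81$
translates of $\Lambda$ are distinct, and exactly six of them, $\Lambda-x_i+g$, contain a
given point $g$. If two distinct points lie in both $\Lambda+h$ and $\Lambda+h'$, their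
difference is represented by only one pair of elements of $\Lambda$, so $h=h'$. Finally, let
$g\notin\Lambda$. The coefficient $2$ of $g$ in $\Lambda\cdot\Lambda\Lambda^{(-1)}$ is
the number of points of $\Lambda$ collinear with $g$. The lines joining $g$ to these two
points are different, since a line containing both would be $\Lambda$. So exactly two
lines through $g$ meet $\Lambda$. By translation the same holds for every line.
\end{proof}

\subsection*{The group}

We return to the standing assumption. By Proposition~\ref{prop:params},
$n=6$, $\delta=9$, $\alpha=2$ and $v=81$. The bound \eqref{eq:kp} forces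
$\Omega_3$ to be large, and only $|\Omega_3|=27$ has to be ruled out.

\begin{proposition}\label{prop:group}
$G\cong\mathbb Z_3^4$.
\end{proposition}

\begin{proof}
Put $\Omega=\Omega_3$ and $k=|D\cap\Omega|$. By \eqref{eq:kp}, $5k\ge42$, so $k\ge9$.
As $k\le|\Omega|-1$ and $|\Omega|$ is a power of $3$, we have $|\Omega|\ge27$. Suppose
$|\Omega|=27$.

Let $e=|E\cap\Omega^\perp|$. The equality in \eqref{eq:H} with $H=\Omega$ reads
$6+k=\frac13(36+9e)=12+3e$, where
$e\le2$. The two nontrivial characters in $\Omega^\perp$ are complex conjugates, so both or neither
lie in $E$. As $k\ge9$, we get $e=2$ and $k=12$. Let $a,b,c$ be the numbers of points of $L$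
in the three cosets of $\Omega$. Then $a+b+c=6$. Counting ordered pairs of points of $L$ with difference in
$\Omega$ gives $a^2+b^2+c^2=6+k=18$. So, up to order, $(a,b,c)$ is $(4,1,1)$ or $(3,3,0)$. The group
$3G\cong G/\Omega$ has order $3$; write $3G=\langle h\rangle$. Then $h\in\Omega$ and $9G=0$, and the
coset of $x$ modulo $\Omega$ determines $3x$, with distinct cosets giving distinct values.

\emph{Type $(4,1,1)$.} Here $L^{(3)}\equiv[0]+[h]+[2h]\pmod3$, so by \eqref{eq:Lp} the
number of points of $L$ in each coset of $\langle h\rangle$ is divisible by $3$, hence is
$0$ or $3$. So $L$ contains a coset $\{x,x+h,x+2h\}$. Then $h=(x+h)-x=(x+2h)-(x+h)$ is a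
repeated difference, contradicting Lemma~\ref{lem:diff}.

\emph{Type $(3,3,0)$.} In this case $L^{(3)}\equiv0\pmod 3$, and \eqref{eq:Lp} says nothing.
We use a Galois symmetry instead. Let $L=X\cup Y$, with $X$ and $Y$ the three-point
intersections of $L$ with two cosets of $\Omega$, and put $\Delta=\{y-x:x\in X,\ y\in Y\}$.
By Lemma~\ref{lem:diff}, $|\Delta|=9$ and $YX^{(-1)}=\Delta$. The set $\Delta$ lies in one
coset of $\Omega$ other than $\Omega$. The differences $x-y$ lie in
the negative of this coset, which is a different coset because
$G/\Omega$ has order $3$, and the differences within $X$ or within $Y$ lie in $\Omega$.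
So $\Delta$ is the intersection of $D$ with one coset of $\Omega$ other than $\Omega$.

Since $9G=0$, all characters of $G$ have values in $\mathbb Q(e^{2\pi i/9})$. Let $\sigma$ be the
automorphism of this field with $\sigma(\zeta)=\zeta^4$ for ninth roots of unity $\zeta$.
As $S(g)$ is rational, $S(4g)=\sigma(S(g))=S(g)$. So $c_{4g}=c_g$ by \eqref{eq:S}, and
$4D=D$. Let $d\in\Delta$. Then $4d=d+3d$ lies in the same coset of $\Omega$ as $d$, so
$4d\in\Delta$. Moreover $3d$
is a nonzero element $h'$ of $\langle h\rangle$ that depends only on this coset. So
$\Delta+h'=4\Delta=\Delta$. If $\chi(h)\ne1$, then $\chi(h')\neq 1$, and hence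
\[
0=\chi(\Delta)=\chi(Y)\overline{\chi(X)} .
\]
There are $81-27=54$ characters with $\chi(h)\ne1$, and each of them vanishes on $X$ or on $Y$.

We show that only $18$ characters vanish on $X$. Write $X=\{x,x+a,x+b\}$ with distinct
nonzero $a,b\in\Omega$. As $\chi(a)$ and $\chi(b)$ are cube roots of unity, $\chi(X)=0$ if
and only if $\{\chi(a),\chi(b)\}=\{\omega,\omega^2\}$, that is, $\chi(a+b)=1$ and
$\chi(a)\ne1$. Here $a+b\ne0$, since otherwise $(x+a)-x=x-(x+b)$ would be a repeated
difference. Also $a\notin\langle a+b\rangle$: $a=a+b$ would give $b=0$, and $a=2(a+b)$
would give $a=-2b=b$. So $\langle a,a+b\rangle$ has order $9$, and exactly $27-9=18$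
characters are trivial on $a+b$ but not on $a$. In the same way $18$ characters vanish on
$Y$. But $18+18<54$, a contradiction.

Hence $|\Omega|=81$, that is, $3G=0$.
\end{proof}

\subsection*{Uniqueness}

The values of the affine functions on the six points of $L$ form a subspace of
$\mathbb F_3^6$. The possible values of $|\chi(L)|$ restrict its words so strongly that the
subspace, and with it $L$, is determined up to affine equivalence.

\begin{proposition}\label{prop:unique}
$\Pi$ is isomorphic to the geometry of Proposition~\ref{prop:exists}.
\end{proposition}

\begin{proof}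
By Proposition~\ref{prop:group} we may take $L=\{x_1,\dots,x_6\}\subset\mathbb F_3^4$. Consider the
evaluation map $\varphi\mapsto(\varphi(x_1),\dots,\varphi(x_6))$ from the $5$-dimensional
space of affine functions $\mathbb F_3^4\to\mathbb F_3$ to $\mathbb F_3^6$. If $\varphi$ is a
linear form $f$ plus a constant, and $\chi(x)=\omega^{f(x)}$, then
$\bigl|\sum_i\omega^{\varphi(x_i)}\bigr|^2=|\chi(L)|^2$. So Proposition~\ref{prop:equation}
gives
\begin{equation}\label{eq:words}
\Bigl|\sum_{i=1}^6\omega^{c_i}\Bigr|^2\in\{0,9,36\}\quad\text{for every word $c$ in the image},
\end{equation}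
with $36$ only for constant $\varphi$. In particular a nonconstant $\varphi$ cannot be constant
on $L$, so the evaluation map is injective. Its image has dimension $5$, so it is
$\lambda^\perp$ for some nonzero
$\lambda\in\mathbb F_3^6$, and $\sum\lambda_i=0$ because the image contains $\mathbf1$.

If $\lambda_i=0$, then $w_i\in\lambda^\perp$, but
$|5+\omega|^2=21$, contrary to \eqref{eq:words}. So all $\lambda_i=\pm1$. From
$\sum\lambda_i=0$ it follows that the number of $+1$'s is $0$, $3$ or $6$. If it is $3$, choose $i,j$ with
$\lambda_i=-\lambda_j$. Then $w_i+w_j\in\lambda^\perp$, but $|4+2\omega|^2=12$, again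
contrary to \eqref{eq:words}. So $\lambda=\pm\mathbf1$.

Thus $\sum\varphi(x_i)=0$ for every affine function $\varphi$. Taking coordinate functions,
we get $x_6=-(x_1+\dots+x_5)$. Moreover an affine function vanishing at $x_1,\dots,x_5$
vanishes at $x_6$ and so is $0$ by injectivity; hence $x_1,\dots,x_5$ are affinely independent. There is an
affine bijection of $\mathbb F_3^4$ taking $x_1,\dots,x_5$ to $e_1,e_2,e_3,e_4,0$. It takes
$x_6$ to $-(e_1+e_2+e_3+e_4)$, because $x_6$ is an affine combination of
$x_1,\dots,x_5$: the sum of the coefficients is $-5=1$ in $\mathbb F_3$. So it maps $L$ to $\Lambda$ and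
translates of $L$ to translates of $\Lambda$.
\end{proof}

This completes the proof of Theorem~\ref{thm:B}.

\section{Which pairs occur, and the role of $t\le s$}
\label{sec:complements}

\subsection*{The converse for $t=s$}

The pair $(5,2)$ occurs, up to isomorphism for exactly one geometry and one group.

The pair $(s,s+1)$ occurs if and only if there is an abelian planar difference set of order $s$,
that is, a set of $s+1$ elements in an abelian group of order $s^2+s+1$ such that each
nonzero element is a difference of two of them in exactly one way. Indeed, if
$t=s$ and $\alpha=s+1$, then $v=s^2+s+1$, and by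
Proposition~\ref{prop:dichotomy} the lines are the translates of a line $L$ with trivial
stabilizer. Any two points are collinear, so every nonzero element is a difference of
two points of $L$; by Lemma~\ref{lem:diff}, whose proof uses
only the trivial stabilizer, it is so in exactly one way.
Conversely, the translates of a planar difference set are distinct, $s+1$ of them pass
through each point, and any two points are on exactly one of them. So they form a
$pg(s+1,s+1,s+1)$. This occurs for $s=1$ ($\mathbb Z_3$ acting on a triangle) and, by
Singer's construction recalled in the introduction, for every prime power $s$.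

\begin{proposition}\label{prop:ss}
A $pg(s+1,s+1,s)$ with an abelian automorphism group acting regularly on the points exists
if and only if $s+1$ is a prime power.
\end{proposition}

\begin{proof}
If $n=s+1$ is a prime power, take $AG(2,n)$ without one parallel class, under its translation
group. Each point is
on $n$ of the remaining lines, and if $P$ is off such a line $L$, exactly one of the $n$ lines through $P$ is parallel
to $L$.

Conversely, let $\alpha=t=s$, so $v=n^2$ by \eqref{eq:v}. Suppose $x\ne y$ are both
distinct from and noncollinear with $z$, and $x,y$ lie on a line $M$. Then $z\notin M$, and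
$z$ is collinear with $\alpha=n-1$ of the $n$ points of $M$, so with $x$ or $y$, a
contradiction. Hence ``equal or noncollinear'' is an equivalence relation, which is
invariant under $G$. A point is collinear with $n(n-1)$ others, so each class has
$n^2-n(n-1)=n$ points. Adding the classes as lines, we get $n^2$ points and lines of size $n$
such that any two points are on exactly one line. This is an affine plane of order $n$, on
which $G$ acts. So its projective completion has an abelian collineation group of order
$n^2$. By the theorem of Blokhuis, Jungnickel and Schmidt \cite{BJS}, a projective plane of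
order $n$ with an abelian collineation group of order $n^2$ has prime power order.
\end{proof}

\subsection*{Line-transitive groups}

If $G$ is transitive on the lines, no relation between $s$ and $t$ need be assumed.

\begin{proposition}
Let $s,t\ge1$ be arbitrary. If an abelian automorphism group $G$ of a
$pg(s+1,t+1,\alpha)$ acts regularly on the points and transitively on the lines, then
$s=t$. Hence Theorem~\ref{thm:A} applies.
\end{proposition}

\begin{proof}
All lines are translates of one line $L$. Lemma~\ref{lem:stab} does not use $t\le s$. If the
stabilizer of $L$ had order $s+1$, all lines would be cosets of one subgroup, and only one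
line would pass through $0$, contradicting $t\ge1$. So the stabilizer is trivial, and the
lines through $0$ are the $s+1$ distinct lines $L-x$, $x\in L$. Hence $t=s$.
\end{proof}

\subsection*{The range $t\le s$}

The hypothesis $t\le s$ was used only in Proposition~\ref{prop:dichotomy}, but
Theorem~\ref{thm:B} does not extend to all $t>s$. Let $q=2^h\ge4$. In the plane $PG(2,q)$
at infinity of $AG(3,q)$ take a set $O$ of $q+2$ points, no three collinear, for instance
\[
O=\{(1,x,x^2):x\in\mathbb F_q\}\cup\{(0,1,0),(0,0,1)\} .
\]
(The relevant determinants are, up to sign, Vandermonde determinants and, for $x\ne y$, the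
numbers $x-y$, $x^2-y^2=(x-y)^2$ and
$1$, all nonzero.) The generalized quadrangle $T_2^*(O)$, see \cite{PT}, has as points
those of $AG(3,q)$ and as lines the affine lines with direction in $O$. Through a point of
$O$ there are $q+1$ lines of $PG(2,q)$. Each contains at most one of the other $q+1$
points of $O$, hence exactly one. Let $P$ be a point off a line $\ell$ with direction
$d\in O$. The plane containing $P$ and $\ell$ has exactly one further direction $d'\in O$.
The line through $P$ with direction $d'$ meets $\ell$, and it is the only one to do so among
the lines through $P$ with direction in $O$. So this is a $pg(q,q+2,1)$, with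
$(s,t,\alpha)=(q-1,q+1,1)$. Its translation group is elementary abelian and regular on the
points, but $\alpha\ne t$ and $s\neq t$.

\begin{thebibliography}{9}

\bibitem{BJS}
Blokhuis, Jungnickel and Schmidt,
Proc. Amer. Math. Soc. 130 (2002), 1473--1476.

\bibitem{vLS}
J. H. van Lint and A. Schrijver,
Combinatorica 1 (1981), 63--73.

\bibitem{PT}
Payne and Thas,
\emph{Finite Generalized Quadrangles}.

\bibitem{survey}
\emph{A Survey of Partial Difference Sets},
doi:10.1007/bf01388454,
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/BF01388454.pdf}.

\end{thebibliography}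

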